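# A closed diminished base locus without a Zariski decomposition

## 1. Base loci, $\sigma$-decompositions and Zariski decompositions

All varieties are complex projective, and "divisor" means $\mathbb R$-divisor unless we say integral. We write $\sim_{\mathbb R}$ for $\mathbb R$-linear and $\equiv$ for numerical equivalence. An ample $\mathbb R$-divisor is a positive combination of ample integral divisors, so for every point $x$ it is $\sim_{\mathbb R}$ to an effective divisor missing $x$. A divisor is pseudoeffective if its class is a limit of classes of effective divisors; if $D$ is pseudoeffective and $H$ is ample, then $D+H$ is big.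

**Definition 1 (stable base locus).** On a smooth projective variety $X$, for an $\mathbb R$-divisor $E$,
$$\mathbf B(E)=\bigcap\{\operatorname{Supp}E' : E'\ge 0,\ E'\sim_{\mathbb R}E\}.$$

If $E$ is ample, $\mathbf B(E)=\varnothing$. Adding effective representatives gives the rule we use constantly:
$$\mathbf B(D_1+D_2)\subset\mathbf B(D_1)\cup\mathbf B(D_2),\qquad \mathbf B(D_1+H)\subset\mathbf B(D_1)\ \text{ if } H \text{ is ample.}\tag{1}$$

*Example.* Let $X$ be an elliptic curve and $E$ a non-torsion integral divisor of degree $0$. An effective divisor of degree $0$ is $0$, so an effective $E'\sim_{\mathbb R}E$ would give $E\sim_{\mathbb R}0$. A linear system with rational coefficients that has a real solution has a rational one, so $E\sim_{\mathbb Q}0$ and $E$ is torsion, a contradiction. The intersection is over the empty family, and $\mathbf B(E)=X$.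

**Definition 2 (diminished base locus).** For $D$ pseudoeffective, $\mathbf B_-(D)=\bigcup_{H\text{ ample}}\mathbf B(D+H)$.

In general $\mathbf B_-(D)$ is a countable union of subvarieties and need not be Zariski closed. If $D$ is nef, every $D+H$ is ample and $\mathbf B_-(D)=\varnothing$; so the divisor $E$ above has $\mathbf B_-(E)=\varnothing$ but $\mathbf B(E)=X$.

*Example.* Let $X$ be the blow-up of $\mathbb P^2$ at a point, $\ell$ the pullback of the class of a line, $e$ the exceptional curve, and $D=\ell+ae$ with $a>0$. Then $\mathbf B_-(D)=e$. Indeed, if $x\notin e$, a general line pulled back misses $x$, so $\ell+ae$ has an effective representative missing $x$, and (1) gives $x\notin \mathbf B(D+H)$ for all ample $H$. If $H$ is ample with $H\cdot e<a$, then $(D+H)\cdot e<0$, so every effective divisor $\sim_{\mathbb R}D+H$ contains $e$.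

**Definition 3 (asymptotic multiplicity).** For a prime divisor $\Gamma$ and $D$ big, $\sigma_\Gamma(D)=\inf\{\operatorname{mult}_\Gamma D' : D'\equiv D,\ D'\ge0\}$. For $D$ pseudoeffective fix an ample $A$ and put $\sigma_\Gamma(D)=\lim_{\epsilon\to0^+}\sigma_\Gamma(D+\epsilon A)$. The limit is finite, depends only on the numerical class of $D$, and does not depend on $A$.

**Definition 4 ($\sigma$-decomposition).** Only finitely many $\Gamma$ have $\sigma_\Gamma(D)>0$. Nakayama's $\sigma$-decomposition is $D=P_\sigma(D)+N_\sigma(D)$ with $N_\sigma(D)=\sum_\Gamma\sigma_\Gamma(D)\Gamma$.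

*Example.* Take $D=\ell+ae$ again; it is big. If $D'\equiv D$ is effective with multiplicity $c$ along $e$, then $0\le(D'-ce)\cdot e=c-a$, so $c\ge a$. A general line plus $ae$ attains $c=a$, and such divisors need not contain any other given curve. So $N_\sigma(D)=ae$ and $P_\sigma(D)=\ell$, which is nef.

**Definition 5 (Zariski decomposition).** A pseudoeffective $D$ on $X$ *admits a Zariski decomposition in the sense of Nakayama* if there is a projective birational morphism $f:Y\to X$ from a smooth projective variety $Y$ such that $P_\sigma(f^*D)$ is nef.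

*Example: a line that has to be blown up.* Let $V$ be the blow-up of $\mathbb P^3$ at two points, $u$ the pullback of the plane class, $e_1,e_2$ the exceptional divisors, $R$ the strict transform of the line through the two points. Let
$$D=3u-2e_1-2e_2=(u-e_1)+(u-e_2)+(u-e_1-e_2).$$
The systems $|u-e_i|$ are base point free. The system $|u-e_1-e_2|$ consists of the strict transforms of the planes through the line; two of them meet exactly along $R$, transversally. Since $2u-e_1-e_2$ is nef with cube $8-2=6>0$, $D$ is big. No prime divisor lies in all effective divisors of class $D$, so $N_\sigma(D)=0$ and $P_\sigma(D)=D$. But $D\cdot R=3-4=-1$, so $P_\sigma(D)$ is not nef on $V$.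

Let $f:Y\to V$ be the blow-up of $R$, with exceptional divisor $F$. The strict transforms $\Pi$ of our planes have class $f^*(u-e_1-e_2)-F$ and form a base point free pencil of disjoint surfaces. The curves $s=\Pi\cap F$ map isomorphically to $R$ and sweep out $F$. We have $\Pi\cdot s=0$ and $f^*(u-e_i)\cdot s=(u-e_i)\cdot R=0$. Since $f^*D-F=f^*(u-e_1)+f^*(u-e_2)+\Pi$, this gives $(f^*D-F)\cdot s=0$, and $f^*D\cdot s=-1$ gives $F\cdot s=-1$. If $D'\equiv f^*D$ is effective with multiplicity $c$ along $F$, only finitely many $s$ lie in $\operatorname{Supp}(D'-cF)$, so $0\le(D'-cF)\cdot s=-1+c$. Hence $\sigma_F(f^*D)\ge1$. As $f^*D-F$ is a sum of base point free classes, $N_\sigma(f^*D)=F$, and $P_\sigma(f^*D)=f^*D-F$ is nef. So $D$ admits a Zariski decomposition, on $Y$ and not on $V$. Also $\mathbf B_-(D)=R$: off $R$ the class $D$ has effective representatives missing any given point, and $(D+H)\cdot R<0$ for small ample $H$.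

**Definition 6 (weak Zariski decomposition).** A weak Zariski decomposition of $D$ on $V$ is a projective birational morphism $f:Y\to V$ with $Y$ smooth projective and $f^*D\equiv P+N$, where $P$ is nef and $N\ge0$.

A decomposition in Nakayama's sense is a special case. The weak notion asks much less: an effective $D$ always has one, with $f=\mathrm{id}$, $P=0$, $N=D$.

## 2. Conjecture A and the two theorems

In the examples above, $D$ has a Zariski decomposition and $\mathbf B_-(D)$ is closed. We shall see (Theorem 2(d)) that a Zariski decomposition always forces $\mathbf B_-(D)$ to be closed. The question is whether closedness is also enough. It is posed in "Negative Answers To Some Positivity Questions" (https://github.com/jlesieutre/jlesieutre.github.io), for threefolds: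

**Conjecture A.** If $X$ is a smooth threefold and $D$ is a pseudoeffective $\mathbb R$-divisor on $X$ with $\mathbf B_-(D)$ closed, then $D$ admits a Zariski decomposition in the sense of Nakayama.

The conjecture is false.

**Theorem 1.** There are a smooth projective threefold $\widetilde X$ and a pseudoeffective $\mathbb R$-divisor $\widetilde D$ on it such that $\mathbf B_-(\widetilde D)$ is Zariski closed (a finite disjoint union of surfaces) and $\widetilde D$ admits no Zariski decomposition in the sense of Nakayama. Hence Conjecture A is false.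

**Theorem 2 (complements, not needed for Theorem 1).**

(a) $\widetilde D$ admits no weak Zariski decomposition.

(b) For every $n\ge3$ there is a smooth projective $n$-fold with a pseudoeffective $\mathbb R$-divisor whose $\mathbf B_-$ is closed and which admits no weak Zariski decomposition.

(c) For every $n\ge4$ there is a smooth projective $n$-fold with a big $\mathbb R$-divisor whose $\mathbf B_-$ is closed and which admits no Zariski decomposition in the sense of Nakayama.

(d) Conversely, in any dimension, if $D$ admits a Zariski decomposition then $\mathbf B_-(D)$ is closed. In dimension $\le2$ a Zariski decomposition always exists. So "$\mathbf B_-$ closed $\Rightarrow$ Zariski decomposition" holds in dimension $n$ if and only if $n\le2$.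

The threefold divisor $\widetilde D$ is pseudoeffective, with coefficients in $\mathbb Q(\sqrt5)$; whether a big counterexample exists in dimension three is not settled here.

## 3. Curves, surfaces, and the role of infinitely many negative curves

**Proposition 3.** In dimension $\le2$, $P_\sigma(D)$ is nef for every pseudoeffective $D$; so $f=\mathrm{id}$ gives a Zariski decomposition.

*Proof.* On a curve, pseudoeffective means degree $\ge0$, that is, nef; $D+\epsilon A$ is ample, so every $\sigma_\Gamma$ vanishes and $N_\sigma(D)=0$.

Let $D$ be pseudoeffective on a smooth surface, $A$ ample, $\Gamma$ an irreducible curve. Let $\Gamma_1,\dots,\Gamma_r$ be $\Gamma$ together with the components of $N_\sigma(D)$. For $\epsilon,\eta>0$ choose an effective $D'\equiv D+\epsilon A$ with $\operatorname{mult}_\Gamma D'\le\sigma_\Gamma(D+\epsilon A)+\eta$. By the definition of $\sigma$ as an infimum, $D'-\sum_i\sigma_{\Gamma_i}(D+\epsilon A)\Gamma_i$ is effective; it contains $\Gamma$ with multiplicity at most $\eta$. Its part not involving $\Gamma$ meets $\Gamma$ nonnegatively, so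
$$\Big(D+\epsilon A-\sum_i\sigma_{\Gamma_i}(D+\epsilon A)\Gamma_i\Big)\cdot\Gamma\ \ge\ -\eta\,|\Gamma^2|.$$
Let $\eta\to0$, then $\epsilon\to0$. The result is $P_\sigma(D)\cdot\Gamma\ge0$. $\square$

**Lemma 4.** Let $f:Y\to V$ be a birational morphism of smooth projective varieties and $D_V$ pseudoeffective on $V$. Then
$$\operatorname{Supp}N_\sigma(f^*D_V)\subset\mathbf B_-(f^*D_V)\subset f^{-1}(\mathbf B_-(D_V)).\tag{2}$$

*Proof.* Let $\sigma_\Gamma(f^*D_V)>0$ and let $A_Y$ be ample. By the definition as a limit, $\sigma_\Gamma(f^*D_V+\epsilon A_Y)>0$ for some $\epsilon>0$, so every effective divisor numerically equivalent to $f^*D_V+\epsilon A_Y$ contains $\Gamma$. Hence $\Gamma\subset\mathbf B(f^*D_V+\epsilon A_Y)$.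

For the second inclusion let $f(y)\notin\mathbf B_-(D_V)$ and let $H_Y$ be ample on $Y$. Choose $A'$ ample on $V$, small enough that $H_Y-f^*A'$ is ample. Pull back an effective divisor $\sim_{\mathbb R}D_V+A'$ missing $f(y)$, and add an effective divisor $\sim_{\mathbb R}H_Y-f^*A'$ missing $y$. The sum is $\sim_{\mathbb R}f^*D_V+H_Y$ and misses $y$. $\square$

**What a counterexample should look like.** In the example of the line, one curve with $D\cdot R<0$ cost one blow-up. This suggests looking for a class $D$ with infinitely many curves on which it is "negative" in a sense that survives on every model: a birational morphism to a threefold modifies only finitely many of them. The difficulty is that these curves all lie in $\mathbf B_-(D)$, and infinitely many curves tend to make $\mathbf B_-(D)$ not closed. If all of them lie in one surface $S$, one can try to force all of $S$ into $\mathbf B_-$. But then a multiple of $S$ enters $N_\sigma$, and subtracting it must not cure the negativity. It does not if $S\cdot\Gamma=0$ for the curves $\Gamma$ in question, for instance if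 $S$ is a fibre of a fibration. We now build a fibred threefold with such a class.

## 4. A $(2,2,2,2)$ hypersurface and its three involutions

On a product of copies of $\mathbb P^1$ the $i$-th factor has coordinates $(x_i:y_i)$, and $h_i$ is the class of the pullback of $\mathcal O(1)$ from the $i$-th factor; the same letter denotes its restrictions.

**Step 4.1: a K3 surface with one contracted curve.** The purpose is to have a special fibre $S$ with a curve $C$ along which one of three double covers fails to be finite.

Let $p\in\mathbb P^1\times\mathbb P^1$ (factors 2 and 3) be the point $x_2=x_3=0$, and $C=\mathbb P^1\times\{p\}\subset(\mathbb P^1)^3$. Let $F_0$ be a general form of multidegree $(2,2,2)$ vanishing on $C$, and $S=\{F_0=0\}$.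

*Smoothness.* Write $F_0=q_0x_1^2+q_1x_1y_1+q_2y_1^2$, where $q_0,q_1,q_2$ are arbitrary $(2,2)$-forms vanishing at $p$. These include $x_2\cdot(\text{any }(1,2)\text{-form})$ and $x_3\cdot(\text{any }(2,1)\text{-form})$, so their base locus is $\{p\}$. Hence the system of all $F_0$ has base locus $C$, and by Bertini $S$ is smooth off $C$. Along $C$, with $y_2=y_3=1$, we have $dF_0=r_2\,dx_2+r_3\,dx_3$ with $r_2,r_3$ arbitrary binary quadratic forms in $(x_1,y_1)$; for general $F_0$ they have no common root. So $S$ is smooth.

*K3.* $S$ is an ample divisor, hence connected. By adjunction $K_S=0$. From $0\to\mathcal O(-2,-2,-2)\to\mathcal O\to\mathcal O_S\to0$, with $H^1(\mathcal O)=0$ and $H^2(\mathcal O(-2,-2,-2))=0$, we get $H^1(\mathcal O_S)=0$. So $S$ is a K3 surface, and $C^2=-2$ by adjunction.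

*Forgetting factor 1 contracts exactly $C$.* A curve contracted by $(\mathrm{pr}_2,\mathrm{pr}_3)|_S$ is $\mathbb P^1\times\{z\}$ with $q_0(z)=q_1(z)=q_2(z)=0$. Let $N$ be the dimension of the space of triples $(q_0,q_1,q_2)$. For each $z\ne p$, the vanishing of the three forms at $z$ is three independent linear conditions. So the pairs (triple, $z\ne p$) with all three forms vanishing at $z$ form a set of dimension $2+N-3<N$. A general triple therefore has only $p$ as common zero, and only $C$ is contracted.

*Forgetting factor 2 or 3 is finite.* Write $F_0=q_0'x_2^2+q_1'x_2y_2+q_2'y_2^2$ with $(2,2)$-forms in factors 1 and 3. Vanishing on $C$ means that $q_2'$ vanishes on $x_3=0$, that is, $q_2'=x_3q_2''$; here $q_0',q_1',q_2''$ are arbitrary. Let $N$ be the dimension of the space of choices. At a point with $x_3\ne0$, common vanishing is three independent conditions, which contributes pairs of dimension $2+N-3$; on the curve $x_3=0$ it is two, which contributes $1+N-2$. Both are $N-1<N$. So for general $F_0$ there is no common zero, and $(\mathrm{pr}_1,\mathrm{pr}_3)|_S$ is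 finite. By symmetry $(\mathrm{pr}_1,\mathrm{pr}_2)|_S$ is finite.

On $S$ we have $h_ih_j=2$ for $i\ne j$, $h_i^2=0$, $h_1\cdot C=1$, $h_2\cdot C=h_3\cdot C=0$.

**Step 4.2: the threefold $X$.** The purpose is to put $S$ into a fibration whose total space has Picard group of rank four.

Let $b=(1:0)$ and
$$X=\{F=0\}\subset(\mathbb P^1)^4,\qquad F=x_4^2F_0+x_4y_4F_1+y_4^2F_2,$$
with $F_1,F_2$ general $(2,2,2)$-forms.

*Smoothness.* The linear system of forms $c\,x_4^2F_0+x_4y_4F_1+y_4^2F_2$ has base locus $\{y_4=F_0=0\}$, so a general member is smooth elsewhere; it has $c\ne0$, and rescaling makes $c=1$. On the base locus, with $x_4=1$, $dF=dF_0+F_1\,dy_4\ne0$, because $S$ is smooth and $dF_0$ does not involve $dy_4$. So $X$ is smooth.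

*Picard group.* $X$ is an ample divisor in a fourfold, hence connected, and by the Grothendieck–Lefschetz theorem $\operatorname{Pic}X=\bigoplus_{i=1}^4\mathbb Zh_i$. We have $h_ih_jh_k=2$ for distinct $i,j,k$, and $h_i^2=0$. If $Z=\sum a_ih_i$ and $\{i,l\}$ is the complement of $\{j,k\}$, then $Z\cdot h_j\cdot h_k=2(a_i+a_l)$. If all these vanish, all pairwise sums $a_i+a_l$ vanish, so all $a_i=0$. Thus the numbers $Z\cdot h_j\cdot h_k$ determine $Z$, and on $X$ numerical and $\mathbb R$-linear equivalence coincide.

*Fibres.* Let $S_t$ be the fibre of $\mathrm{pr}_4:X\to\mathbb P^1$ over $t$, so $S_b=S$. Every $S_t$ is integral. Indeed, let $E\sim\sum a_ih_i$ be a prime component of a fibre. It is disjoint from a general fibre $S'$, so $(a_1h_1+a_2h_2+a_3h_3)|_{S'}\equiv0$. The matrix $(h_ih_j)_{S'}$, with $0$ on and $2$ off the diagonal, has determinant $16$. So $a_1=a_2=a_3=0$ and $E\sim a_4h_4$, with $a_4\ge1$ because $E$ is effective and nonzero. The fibre has class $h_4$, so it is one such component with multiplicity one.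

**Step 4.3: the involutions.** The purpose is to get birational symmetries of $X$ over $\mathbb P^1$ and to compute their action on $\operatorname{Pic}X$.

**Definition 7.** A *pseudo-automorphism* of $X$ is a birational map $\psi:X\dashrightarrow X$ that restricts to an isomorphism $U\to U'$ between open sets whose complements have codimension $\ge2$.

Since $\operatorname{Pic}X=\operatorname{Pic}U=\operatorname{Pic}U'$, pseudo-automorphisms act on $\operatorname{Pic}X$ contravariantly and compatibly with composition. They carry effective divisors to effective divisors: take the preimage on $U$ and its closure. An example follows formula (3).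

For $i\in\{1,2,3\}$ let $\pi_i:X\to(\mathbb P^1)^3$ forget the $i$-th factor, write $F=q_{i,0}x_i^2+q_{i,1}x_iy_i+q_{i,2}y_i^2$, and let $Z_i=\{q_{i,0}=q_{i,1}=q_{i,2}=0\}\subset(\mathbb P^1)^3$.

*$Z_i$ is finite.* On the threefold $\{y_4=1\}$, with $F_0,F_1$ fixed, the $q_{i,\nu}$ are fixed functions plus the coefficients of $F_2$, which are three independent arbitrary $(2,2)$-forms in the two remaining factors among the first three. At each point, common vanishing is three independent affine-linear conditions on $F_2$. So the set of pairs ($F_2$, common zero) has the same dimension as the space of all $F_2$, and for general $F_2$ there are finitely many common zeros. On $y_4=0$ the $q_{i,\nu}$ are $x_4^2$ times the coefficients of $F_0$, and Step 4.1 gives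
$$Z_1\cap\{y_4=0\}=\{(p,b)\},\qquad Z_2\cap\{y_4=0\}=Z_3\cap\{y_4=0\}=\varnothing.$$

*Construction of $\tau_i$.* Let $U_i=X\setminus\pi_i^{-1}(Z_i)$; its complement is a finite union of curves. The map $\pi_i:U_i\to(\mathbb P^1)^3\setminus Z_i$ is proper with finite fibres, hence finite, and its degree is $h_jh_kh_4=2$, where $\{i,j,k\}=\{1,2,3\}$. As $U_i$ is smooth, it is the normalization of the target in the quadratic, hence Galois, extension $K(X)$. The Galois involution therefore gives an automorphism $\tau_i$ of $U_i$ over $(\mathbb P^1)^3\setminus Z_i$, acting transitively on the fibres of $\pi_i|_{U_i}$. So $\tau_i$ is a pseudo-automorphism of $X$.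

*Action on $\operatorname{Pic}X$.* Clearly $\tau_i^*h_j=h_j$ for $j\ne i$. Let $W=\{x_i=0\}\cap U_i$. If $u$ is an equation of $W$ near a fibre of $\pi_i$, then $\pi_{i*}W$ is locally the divisor of the norm $u\cdot\tau_i^*u$; so $\pi_i^*\pi_{i*}W=W+\tau_i^*W$. The divisor $W$ maps isomorphically onto $\{q_{i,2}=0\}\setminus Z_i$, which has class $2\sum_{j\ne i}h_j$. Hence
$$\tau_i^*h_i=-h_i+2\sum_{j\ne i}h_j,\qquad \tau_i^*h_j=h_j\ (j\ne i).\tag{3}$$

*Example.* The pseudo-automorphism $\tau_1$ is not an automorphism. Regard $C$ as a curve in $S=S_b\subset X$; then $h_1\cdot C=1$ and $h_2\cdot C=h_3\cdot C=h_4\cdot C=0$, so $\tau_1^*h_1\cdot C=-1$. An automorphism would pull the nef class $h_1$ back to a nef class.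

**Step 4.4: the map $\varphi$ and the sets $V_n$.** The purpose is to have open sets on which the iterates of one composition are honest open immersions.

Put $\varphi=\tau_2\circ\tau_3\circ\tau_1$ ($\tau_1$ is applied first), so $\varphi^*=\tau_1^*\tau_3^*\tau_2^*$. All $\tau_i$ commute with $\mathrm{pr}_4$. Let
$$T=\mathrm{pr}_4\Big(\bigcup_{i\le3}\pi_i^{-1}(Z_i)\Big),\qquad X_T=\bigcup_{t\in T}S_t.$$
The set $T$ is finite and $b\in T$. Each $\tau_i$, and so $\varphi$, restricts to an automorphism of $X\setminus X_T$ over $\mathbb P^1\setminus T$.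

Write $\varphi^n=\tau_{i_k}\circ\dots\circ\tau_{i_1}$ with $k=3n$. Put $V^{(0)}=X$, $\psi_0=\mathrm{id}$, and inductively
$$V^{(j)}=\{x\in V^{(j-1)}:\psi_{j-1}(x)\in U_{i_j}\},\qquad\psi_j=\tau_{i_j}\circ\psi_{j-1}|_{V^{(j)}}.$$
Each $\psi_j:V^{(j)}\to X$ is an open immersion and $V^{(j)}\supset X\setminus X_T$. The map $\psi_{j-1}$ carries $V^{(j-1)}\setminus V^{(j)}$ isomorphically onto a subset of $X\setminus U_{i_j}$, so $\dim(X\setminus V^{(j)})\le1$. Let $V_n=V^{(k)}$. Since each $\tau_i$ maps $U_i$ onto $U_i$, the image $\varphi^n(V_n)$ is the corresponding set for the inverse word, so its complement also has dimension $\le1$. In short, $X\setminus V_n$ is closed, lies in $X_T$, and has dimension $\le1$.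

## 5. A golden-ratio eigenclass

Let $\omega=\frac{1+\sqrt5}2$, so $\omega^2=\omega+1$, $\omega^3=2\omega+1$, $\omega^4=3\omega+2$, and let $\lambda=\omega^6>1$. For $\{i,j,k\}=\{1,2,3\}$ put
$$D_{ijk}=-h_i+\omega^2h_j+\omega h_k+2\omega h_4.$$
By (3) the coefficients of $\tau_j^*D_{ijk}$ are $-1+2\omega^2=\omega^3$ at $h_i$, $-\omega^2$ at $h_j$, $\omega+2\omega^2=\omega^4$ at $h_k$, and $2\omega+2\omega^2=2\omega^3$ at $h_4$. Hence
$$\tau_j^*D_{ijk}=\omega^2D_{jki}.\tag{4}$$
Let $D$ be a fixed divisor of class $D_{123}=-h_1+\omega^2h_2+\omega h_3+2\omega h_4$, and let $D^-=D_{213}$. By (4), $\tau_2^*$, then $\tau_3^*$, then $\tau_1^*$ send $D_{123}\to\omega^2D_{231}\to\omega^4D_{312}\to\omega^6D_{123}$, so $\varphi^*D=\lambda D$. Similarly $(\varphi^{-1})^*=\tau_2^*\tau_3^*\tau_1^*$ sends $D_{213}\to\omega^2D_{132}\to\omega^4D_{321}\to\omega^6D_{213}$, so $\varphi^*D^-=\lambda^{-1}D^-$. Moreover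
$$A_0:=D+D^-=\omega(h_1+h_2+2h_3+4h_4)$$
is ample, since $\omega^2-1=\omega$. Therefore
$$\lambda^{-n}(\varphi^n)^*A_0=D+\lambda^{-2n}D^-\longrightarrow D.\tag{5}$$
The left sides are classes of effective divisors, so $D$ is pseudoeffective.

**Lemma 5.** $\mathbf B_-(D)\subset\bigcup_n(X\setminus V_n)$. In particular $\mathbf B_-(D)$ is contained in $X_T$ and in a countable union of curves and points.

*Proof.* Let $x\in V_n$. Choose an effective $E\sim_{\mathbb R}A_0$ missing $\varphi^n(x)$. Its pullback by $\varphi^n$ is effective, $\sim_{\mathbb R}(\varphi^n)^*A_0$, and misses $x$, because $\varphi^n$ is an open immersion on $V_n$. By (5), $\mathbf B(D+\lambda^{-2n}D^-)\subset X\setminus V_n$. Given $H$ ample, $H-\lambda^{-2n}D^-$ is ample for $n\gg0$, so (1) gives $\mathbf B(D+H)\subset X\setminus V_n$ for such $n$. $\square$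

## 6. Infinitely many curves in one fibre

**Step 6.1: the involutions on $S$.** By Step 4.3, $S\subset U_2\cap U_3$ and $S\cap U_1=S\setminus C$. So $\tau_2,\tau_3$ induce automorphisms $\iota_2,\iota_3$ of $S$, and $\tau_1$ induces an automorphism of $S\setminus C$. The latter extends to an automorphism $\iota_1$ of $S$, because birational self-maps of a K3 surface are biregular; and $\iota_1(C)=C$. The $\iota_i$ are involutions, compatible with the projection of $S$ forgetting factor $i$, and they interchange the two points of its general fibre. In particular $\iota_i$ preserves $h_j|_S$ for $j\in\{1,2,3\}\setminus\{i\}$.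

**Step 6.2: how degrees change.** For an irreducible curve $\Gamma\subset S$ let $d_i=h_i\cdot\Gamma\ge0$.

*$\iota_2$ and $\iota_3$.* The map $\rho=(\mathrm{pr}_1,\mathrm{pr}_3):S\to\mathbb P^1\times\mathbb P^1$ is finite of degree $2$, so $\Gamma+\iota_2\Gamma=\rho^*\rho_*\Gamma\equiv\alpha h_1+\beta h_3$. Intersecting with $h_3$ and $h_1$ gives $\alpha=d_3$, $\beta=d_1$. Intersecting with $h_2$ gives $h_2\cdot\iota_2\Gamma=-d_2+2d_1+2d_3$. In the same way $h_3\cdot\iota_3\Gamma=-d_3+2d_1+2d_2$.

*$\iota_1$, for $\Gamma\ne C$.* Now $\rho=(\mathrm{pr}_2,\mathrm{pr}_3)$ is finite off $C$ and contracts $C$, so for some integer $c$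
$$\Gamma+\iota_1\Gamma+cC=\rho^*\rho_*\Gamma\equiv d_3h_2+d_2h_3,$$
where the coefficients are found as before using $h_2\cdot C=h_3\cdot C=0$. Intersect with $C$, using $\iota_1\Gamma\cdot C=\iota_1\Gamma\cdot\iota_1C=\Gamma\cdot C$: we get $2\,\Gamma\cdot C-2c=0$, so $c=\Gamma\cdot C$. Intersecting with $h_1$ gives
$$h_1\cdot\iota_1\Gamma=-d_1+2d_2+2d_3-\Gamma\cdot C.$$
If $d_2>0$, then $\Gamma$ lies in no fibre of $\mathrm{pr}_2|_S$. The fibre containing $C$ is $C+R$ with $R\ge0$, so $\Gamma\cdot C\le\Gamma\cdot(C+R)=d_2$. Thus
$$h_1\cdot\iota_1\Gamma\ \ge\ -d_1+d_2+2d_3\qquad(\Gamma\neq C,\ d_2>0).\tag{6}$$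

**Step 6.3: the curves.** Define $\Delta_0=C$, $\Delta_{3m+1}=\iota_2\Delta_{3m}$, $\Delta_{3m+2}=\iota_3\Delta_{3m+1}$, $\Delta_{3m+3}=\iota_1\Delta_{3m+2}$, and $\Gamma_m=\Delta_{3m}$.

*The first round by hand.* The degree vectors $(d_1,d_2,d_3)$ begin $\Delta_0:(1,0,0)$, $\Delta_1:(1,2,0)$, $\Delta_2:(1,2,6)$. From $C+\Delta_1\equiv h_3$ we get $\Delta_1\cdot C=2$. From $\Delta_1+\Delta_2\equiv2h_1+h_2$ we get $\Delta_2\cdot C=2-2=0$. So $h_1\cdot\Gamma_1=-1+4+12-0=15$, and $\Gamma_1$ has degrees $(15,2,6)$. Then $D\cdot\Gamma_1=-15+2\omega^2+6\omega=8\omega-13$. Since $\lambda=\omega^6=8\omega+5$ and $(8\omega+5)(13-8\omega)=1$, this is $-\lambda^{-1}$: the class $D$ is negative on $\Gamma_1$ as well as on $C$, but less so.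

**Lemma 6.** The curves $\Gamma_m$, $m\ge0$, are pairwise distinct; in particular $\Gamma_m\ne C$ for $m\ge1$.

*Proof.* Suppose $\Delta_{3m+2}$ has $0<d_1\le d_2<d_3$; this holds for $m=0$. It is not $C$, since $d_2>0$. By (6), the new first degree satisfies $d_1'\ge2d_3>d_3$. So $\Delta_{3m+3}$ has degrees $(d_1',d_2,d_3)$ with $0<d_2<d_3<d_1'$. Then $d_2'=-d_2+2d_1'+2d_3>d_1'$ and $d_3'=-d_3+2d_1'+2d_2'>d_2'$. So $\Delta_{3m+5}$ has $0<d_1'<d_2'<d_3'$, and the induction continues. Since $\iota_2,\iota_3$ preserve $d_1$, we get $h_1\cdot\Gamma_{m+1}=d_1'>d_3>d_1=h_1\cdot\Gamma_m$. $\square$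

**Step 6.4: $\varphi^m$ carries $\Gamma_m$ into $C$.** For $m\ge0$, $\Gamma_m\cap V_m$ is a nonempty open subset of $\Gamma_m$, and $\varphi^m$ maps it into $C$. For $m=0$ this is trivial. In general, $\varphi$ applies $\tau_1,\tau_3,\tau_2$ successively, carrying $\Delta_{3j}\to\Delta_{3j-1}\to\Delta_{3j-2}\to\Delta_{3j-3}$. Here $\tau_2,\tau_3$ are defined on all of $S$, and $\tau_1$ is defined on $S\setminus C$ and is applied only to the curves $\Delta_{3j}$ with $j\ge1$, which are different from $C$. So only finitely many points of $\Gamma_m$ are lost.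

**Lemma 7.** Let $m\ge0$, $x\in\Gamma_m\cap V_m$, $r\in\mathbb R$, and let $M$ be any $\mathbb R$-divisor on $X$. For all sufficiently small $\epsilon>0$, every effective divisor $E\equiv D+rh_4+\epsilon M$ contains $x$.

*Proof.* Let $E\ge0$ be in this class and miss $x$. Let $E'=(\varphi^m)_*E$ be the strict transform, and $M_m=((\varphi^m)^{-1})^*M$, which does not depend on $\epsilon$. Since $\varphi^*D=\lambda D$ and $\varphi^*h_4=h_4$,
$$E'\equiv\lambda^{-m}D+rh_4+\epsilon M_m .$$
The divisor $E'$ is effective, and it misses $\varphi^m(x)\in C$, because $\varphi^m$ is an open immersion on $V_m$. So $C\not\subset\operatorname{Supp}E'$. As $D\cdot C=-h_1\cdot C=-1$ and $h_4\cdot C=0$,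
$$0\le E'\cdot C=-\lambda^{-m}+\epsilon\,M_m\cdot C,$$
which fails for all small $\epsilon>0$. $\square$

**Proposition 8.** There do not exist a birational morphism $g:Y\to X$ from a smooth projective variety $Y$, a nef $\mathbb R$-divisor $P$ on $Y$ and $r\in\mathbb R$ with $g_*P\equiv D+rh_4$.

*Proof.* Suppose they exist. The set $g(\operatorname{Exc}g)$ is closed of dimension $\le1$, and $g$ is an isomorphism over its complement. It contains only finitely many curves, so by Lemma 6 there is an $m$ with $\Gamma_m\not\subset g(\operatorname{Exc}g)$. Fix $x\in\Gamma_m\cap V_m$ outside $g(\operatorname{Exc}g)$, and let $y=g^{-1}(x)$.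

Fix $H_Y$ ample on $Y$ and put $M=g_*H_Y$. For $\epsilon>0$ the divisor $P+\epsilon H_Y$ is ample, so there is an effective $Q_\epsilon\sim_{\mathbb R}P+\epsilon H_Y$ missing $y$. Then $g_*Q_\epsilon\ge0$ misses $x$, since $g$ is an isomorphism near $y$, and $g_*Q_\epsilon\equiv D+rh_4+\epsilon M$. For small $\epsilon$ this contradicts Lemma 7. $\square$

The order of choices matters: $m$ is fixed first, by $g$; then $\epsilon\to0$. The negative number $-\lambda^{-m}$ tends to $0$ with $m$, but for the given $g$ it is fixed.

## 7. The class $D+rh_4$ on $X$ has a non-closed diminished base locus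

Proposition 8 makes $D$ itself the first candidate. It fails at the other end: the hypothesis of Conjecture A does not hold. Adding a multiple of the fibre $S$ on $X$ does not help either.

**Remark 9.** For every real $r\ge0$, $\mathbf B_-(D+rh_4)$ is not closed.

*Check.* Since $h_4$ is base point free, (1) gives $\mathbf B(D+rh_4+H)\subset\mathbf B(D+H)$, so $\mathbf B_-(D+rh_4)\subset\mathbf B_-(D)$. By Lemma 5 its intersection with $S$ lies in a countable union of curves and points. By Lemma 7 with $M$ ample, it contains $\Gamma_m\cap V_m$ for every $m\ge0$. If it were closed, its intersection with $S$ would be closed and different from $S$, hence a finite union of curves and points. But it contains nonempty open subsets of infinitely many distinct curves. $\square$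

Adding $rS$ on $X$ has no effect because $S\equiv h_4$ moves in a base point free pencil, so it is never forced into a base locus. The remedy is to make the fibre rigid. Blow up a point $p_t$ of $S_t$: the strict transform $\widetilde S_t\equiv\beta^*h_4-E_t$ no longer moves in the pencil, and a large multiple of it will be forced into $\mathbf B_-$ as a whole surface, covering all the curves at once. Proposition 8 allows an arbitrary multiple $rh_4$, because $h_4\cdot C=0$, so the obstruction survives. One precaution is needed: $p_t$ must lie outside $\mathbf B_-(D)$, so that no part of $E_t$ off $\widetilde S_t$ enters the base locus.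

## 8. Rigid fibres: proof of Theorem 1

**Step 8.1: the construction.** For each $t\in T$ choose a smooth point $p_t$ of the integral surface $S_t$ with $p_t\notin\mathbf B_-(D)$. This is possible because, by Lemma 5, $\mathbf B_-(D)\cap S_t$ lies in a countable union of curves and points, which cannot cover a nonempty open subset of a complex surface. Let $\beta:\widetilde X\to X$ be the blow-up of $\{p_t\}_{t\in T}$, with exceptional divisors $E_t\cong\mathbb P^2$ and strict transforms $\widetilde S_t$. As $p_t$ is a smooth point, $\beta^*S_t=\widetilde S_t+E_t$. The $\widetilde S_t$ are irreducible and pairwise disjoint. Put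
$$\widetilde D=\beta^*D+s\sum_{t\in T}\widetilde S_t,\qquad s=13>8\omega.$$
Here $8\omega=12.94\ldots$. The divisor $\widetilde D$ is pseudoeffective.

**Step 8.2: $\mathbf B_-(\widetilde D)\subset\bigcup_{t\in T}\widetilde S_t$.** Let $x\notin\bigcup\widetilde S_t$. Either $\beta(x)\notin X_T$, or $x\in E_t$ for some $t$ and $\beta(x)=p_t$. In both cases $\beta(x)\notin\mathbf B_-(D)$. Let $H$ be ample on $\widetilde X$, let $A$ be ample on $X$, and choose $\delta>0$ with $H-\delta\beta^*A$ ample. Then
$$\widetilde D+H=\beta^*(D+\delta A)+(H-\delta\beta^*A)+s\sum\widetilde S_t .$$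
There are an effective divisor $\sim_{\mathbb R}D+\delta A$ missing $\beta(x)$ and an effective divisor $\sim_{\mathbb R}H-\delta\beta^*A$ missing $x$; and $x$ lies on no $\widetilde S_t$. So $x\notin\mathbf B(\widetilde D+H)$.

**Step 8.3: $\widetilde S_t\subset\mathbf B_-(\widetilde D)$ for every $t\in T$.** This step tests the surface against a nef class. Fix $t$, let $A=h_1+\dots+h_4$, which is very ample, and $L=\beta^*A-E_t$. Since $A$ is very ample, its sections vanishing at $p_t$ generate the ideal of $p_t$; so $L$ is base point free, hence nef.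

Suppose $\widetilde S_t\not\subset\mathbf B_-(\widetilde D)$. Then for every ample $H$ there is an effective $G\sim_{\mathbb R}\widetilde D+H$ not containing the irreducible surface $\widetilde S_t$. So $(\widetilde D+H)\cdot L\cdot\widetilde S_t\ge0$, and letting $H\to0$ we get $\widetilde D\cdot L\cdot\widetilde S_t\ge0$.

Now compute. We have $\widetilde S_t\equiv\beta^*h_4-E_t$ and $h_4^2=0$; products of $E_t$ with pullbacks vanish; and $E_t^3=1$. So $\widetilde S_t^2\cdot L=E_t^2\cdot(\beta^*A-E_t)=-1$ and $\beta^*D\cdot L\cdot\widetilde S_t=D\cdot A\cdot h_4$. Since $\widetilde S_t$ is disjoint from the other $\widetilde S_{t'}$,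
$$\widetilde D\cdot L\cdot\widetilde S_t=\beta^*D\cdot L\cdot\widetilde S_t+s\,\widetilde S_t^2\cdot L=D\cdot A\cdot h_4-s.$$
With $(v_1,v_2,v_3)=(-1,\omega^2,\omega)$ the first three coefficients of $D$, each $v_ih_i$ meets the two other $h_j$ ($j\le3$) and $h_4$ in $2v_i$ each, so $D\cdot A\cdot h_4=4(v_1+v_2+v_3)=8\omega$. Thus $\widetilde D\cdot L\cdot\widetilde S_t=8\omega-13<0$, a contradiction.

Steps 8.2 and 8.3 give $\mathbf B_-(\widetilde D)=\bigcup_{t\in T}\widetilde S_t$, a finite disjoint union of surfaces; it is closed.

**Step 8.4: $\widetilde D$ has no Zariski decomposition.** The step pushes a hypothetical decomposition down to $X$ and meets Proposition 8. Suppose $f:Y\to\widetilde X$ is birational, $Y$ smooth projective, $P=P_\sigma(f^*\widetilde D)$ nef, $N=N_\sigma(f^*\widetilde D)$. Let $g=\beta\circ f$. By Lemma 4 and Steps 8.2 and 8.3, every component of $N$ is mapped by $g$ into $X_T$; so a component that is not $g$-exceptional maps onto some $S_t$. Hence $g_*N=\sum\nu_tS_t\equiv(\sum\nu_t)h_4$. Since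
$$g_*f^*\widetilde D=\beta_*\widetilde D=D+s\sum_{t\in T}S_t\equiv D+s|T|h_4,$$
we obtain $g_*P\equiv D+rh_4$ with $r\in\mathbb R$ and $P$ nef. This contradicts Proposition 8. So Theorem 1 is proved and Conjecture A is false. $\blacksquare$

## 9. No weak Zariski decomposition: Theorem 2(a)

With a weak decomposition we no longer know where $N$ lives. The plan is to show, by intersecting on a general fibre and using that $1,\omega$ are independent over $\mathbb Q$, that $g_*N$ is still a multiple of $h_4$.

**Step 9.1: push down.** Suppose $f^*\widetilde D\equiv P+N$ with $P$ nef and $N\ge0$, and let $g=\beta\circ f$. Push-forward to $X$ respects numerical equivalence: if $Z\equiv0$ on $Y$, then $g_*Z\cdot h_j\cdot h_k=Z\cdot g^*h_j\cdot g^*h_k=0$ for all $j\ne k$, and by Step 4.2 these numbers determine the class of $g_*Z$. So $g_*P+g_*N\equiv D+s|T|h_4$.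

**Step 9.2: $D$ on a general fibre.** Let $S'=S_t$ be a general fibre: smooth, $t\notin T$, $S'\not\subset\operatorname{Supp}g_*N$. By Lemma 5, $\mathbf B_-(D)\cap S'=\varnothing$. So for every curve $R\subset S'$ and every ample $H$ there is an effective divisor $\sim_{\mathbb R}D+H$ not containing $R$; hence $(D+H)\cdot R\ge0$, and $D|_{S'}$ is nef. Also
$$(D|_{S'})^2=4(v_1v_2+v_1v_3+v_2v_3)=4(-\omega^2-\omega+\omega^3)=0.$$

**Step 9.3: every component of $g_*N$ is orthogonal to $D$ on $S'$.** For $\epsilon>0$ and $H_Y$ ample on $Y$, the ample divisor $P+\epsilon H_Y$ is $\sim_{\mathbb R}$ to an effective divisor not containing the strict transform of $S'$. So $(g_*P+\epsilon g_*H_Y)|_{S'}$ is an effective class. As $D|_{S'}$ is nef, letting $\epsilon\to0$ gives $D|_{S'}\cdot(g_*P)|_{S'}\ge0$. Also $D|_{S'}\cdot N_i|_{S'}\ge0$ for each component $N_i$ of $g_*N$. Since $h_4|_{S'}\equiv0$, we have $D|_{S'}\cdot(g_*P+g_*N)|_{S'}=(D|_{S'})^2=0$. All terms are nonnegative, so $D|_{S'}\cdot N_i|_{S'}=0$ for all $i$.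

**Step 9.4: arithmetic.** Write $N_i\sim\sum a_jh_j$ with $a_j\in\mathbb Z$. The equation just found reads $a_1(v_2+v_3)+a_2(v_1+v_3)+a_3(v_1+v_2)=0$, that is,
$$a_1(2\omega+1)+a_2(\omega-1)+a_3\omega=0 .$$
Since $1,\omega$ are linearly independent over $\mathbb Q$, $a_1=a_2=:k$ and $a_3=-3k$.

**Step 9.5: symmetry kills $k$.** Modulo $h_4$, starting from $h_1+h_2-3h_3$: by (3), $\tau_2^*$ gives $3h_1-h_2-h_3$; then $\tau_3^*$ gives $h_1-3h_2+h_3$; then $\tau_1^*$ gives $-h_1-h_2+3h_3$. So $\varphi^*(h_1+h_2-3h_3)\equiv-(h_1+h_2-3h_3)$ modulo $h_4$. As $t\notin T$, $\varphi$ restricts to an automorphism of $S'$, so the effective class $N_i|_{S'}=k(h_1+h_2-3h_3)|_{S'}$ and its negative are both effective. Each $h_i$ with $i\le3$ meets $(h_1+h_2+h_3)|_{S'}$ in $4$, so intersecting gives $-4k\ge0$ and $4k\ge0$. Hence $k=0$ and $N_i\sim a_4h_4$. So $g_*N\equiv\rho h_4$ for some $\rho\in\mathbb R$, and $g_*P\equiv D+rh_4$, contradicting Proposition 8. $\blacksquare$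

## 10. Products and a projective bundle: Theorem 2(b) and (c)

**Step 10.1: the product for (b).** For $n=3$ use $(\widetilde X,\widetilde D)$. For $n\ge4$ let $V=\widetilde X\times\mathbb P^{n-3}$ and $\Delta=\mathrm{pr}_1^*\widetilde D$. We show $\mathbf B_-(\Delta)=\mathbf B_-(\widetilde D)\times\mathbb P^{n-3}$, which is closed and different from $V$.

For $\subset$, let $\mathrm{pr}_1(x)\notin\mathbf B_-(\widetilde D)$ and let $H$ be ample on $V$. Choose $A'$ ample on $\widetilde X$ with $H-\mathrm{pr}_1^*A'$ ample. Pull back an effective divisor $\sim_{\mathbb R}\widetilde D+A'$ missing $\mathrm{pr}_1(x)$ and add an effective divisor $\sim_{\mathbb R}H-\mathrm{pr}_1^*A'$ missing $x$. So $x\notin\mathbf B(\Delta+H)$.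

For $\supset$, let $(x,z)\notin\mathbf B_-(\Delta)$ and let $A'$ be ample on $\widetilde X$. Choose $H$ ample on $V$ with $A'-H|_{\widetilde X\times z}$ ample. An effective divisor $\sim_{\mathbb R}\Delta+H$ missing $(x,z)$ restricts to $\widetilde X\times z$ as an effective divisor $\sim_{\mathbb R}\widetilde D+H|_{\widetilde X\times z}$ missing $x$. Adding an effective divisor $\sim_{\mathbb R}A'-H|_{\widetilde X\times z}$ missing $x$ gives $x\notin\mathbf B(\widetilde D+A')$.

**Step 10.2: no weak decomposition on the product.** Let $f:Y\to V$ and $f^*\Delta\equiv P+N$ be a weak Zariski decomposition. Let $z\in\mathbb P^{n-3}$ be general and let $Y_z$ be the fibre of $\mathrm{pr}_2\circ f$. It is smooth by generic smoothness, and connected because $f$ and $\mathrm{pr}_2$ have connected fibres. The map $f_z:Y_z\to\widetilde X$ is birational, because the open set over which $f$ is an isomorphism meets $\widetilde X\times z$ for general $z$. No component of $N$ contains $Y_z$, since a closed set containing $Y_z$ for general $z$ is $Y$. So $f_z^*\widetilde D\equiv P|_{Y_z}+N|_{Y_z}$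 is a weak Zariski decomposition of $\widetilde D$, contradicting (a). This proves (b). $\blacksquare$

**Step 10.3: the bundle for (c).** Let $(V,\Delta)$ be as in (b) with $\dim V=n-1\ge3$; the construction there gives $\mathbf B_-(\Delta)\ne V$. Let $A$ be an ample Cartier divisor on $V$ with $\Delta+A$ ample. Let $\pi:Z\to V$ be the $\mathbb P^1$-bundle $\mathbb P(\mathcal O_V\oplus\mathcal O_V(A))$, with its disjoint sections $V_0,V_\infty$ satisfying
$$\mathcal O(V_0)|_{V_0}=\mathcal O(-A),\qquad\mathcal O(V_\infty)|_{V_\infty}=\mathcal O(A),\qquad V_\infty\sim V_0+\pi^*A .$$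
The divisor $V_\infty$ is nef, being effective with ample restriction to itself, and $\pi$-ample. Put $D_Z=\pi^*\Delta+V_\infty$.

**Step 10.4: $D_Z$ is big.** For $0<\delta<1$,
$$D_Z\equiv(1-\delta)V_\infty+\delta V_0+\pi^*(\Delta+\delta A).$$
Since $\Delta+\delta A$ is big, it is $\equiv\delta'A+(\text{effective})$ for some $\delta'>0$. And $(1-\delta)V_\infty+\delta'\pi^*A$ is ample: for $c\gg0$ the divisor $V_\infty+c\pi^*A$ is ample, and subtracting a small multiple of it leaves nonnegative coefficients on the nef divisors $V_\infty$ and $\pi^*A$. So $D_Z$ is ample plus effective.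

**Step 10.5: $\mathbf B_-(D_Z)$ equals $\mathbf B_-(\Delta)$ under $V_0\cong V$; in particular it is closed.** Let $H$ be ample on $Z$. Since $D_Z+H\sim_{\mathbb R}\pi^*(\Delta+A)+H+V_0$ with $\pi^*(\Delta+A)+H$ ample, $\mathbf B(D_Z+H)\subset V_0$. If $z\in V_0$ and $\pi(z)\notin\mathbf B_-(\Delta)$, write, for small $\delta>0$,
$$D_Z+H=\pi^*(\Delta+\delta A)+V_\infty+(H-\delta\pi^*A)$$
with $H-\delta\pi^*A$ ample. The first term has an effective representative missing $z$, $z\notin V_\infty$, and the last is ample; so $z\notin\mathbf B(D_Z+H)$.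

Conversely let $z\in V_0\setminus\mathbf B_-(D_Z)$ and let $A'$ be ample on $V\cong V_0$. Choose $H$ ample on $Z$ with $A'-H|_{V_0}$ ample. An effective divisor $\sim_{\mathbb R}D_Z+H$ missing $z$ does not contain $V_0$, and as $V_\infty|_{V_0}=0$ it restricts to an effective divisor $\sim_{\mathbb R}\Delta+H|_{V_0}$ missing $z$. Adding an effective divisor $\sim_{\mathbb R}A'-H|_{V_0}$ missing $z$ gives $\pi(z)\notin\mathbf B(\Delta+A')$.

**Step 10.6: $D_Z$ has no Zariski decomposition.** Let $f:Y\to Z$ be birational, $Y$ smooth projective, with $P=P_\sigma(f^*D_Z)$ nef and $N=N_\sigma(f^*D_Z)$. By (2), $\operatorname{Supp}N\subset f^{-1}(\mathbf B_-(D_Z))$. Since $\mathbf B_-(D_Z)\subsetneq V_0$, the strict transform $V_0'$ of $V_0$ is not contained in $\operatorname{Supp}N$. Let $\nu:V'\to V_0'$ be a resolution and $h:V'\to V_0\cong V$ the induced birational morphism. Because $D_Z|_{V_0}\sim_{\mathbb R}\Delta$, we get $h^*\Delta\sim_{\mathbb R}\nu^*P+\nu^*N$ with $\nu^*P$ nef and $\nu^*N\ge0$. This is a weak Zariski decomposition of $\Delta$, contradicting (b). $\blacksquare$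

## 11. Zariski decompositions have closed diminished base locus: Theorem 2(d)

Let $V$ be smooth projective of dimension $n$, $D=\sum d_iD_i$ a pseudoeffective $\mathbb R$-divisor on $V$ with $D_i$ prime, and $f:Y\to V$ with $P=P_\sigma(f^*D)$ nef, $N=N_\sigma(f^*D)$. We show
$$\mathbf B_-(D)=f(\operatorname{Supp}N),\tag{7}$$
which is closed. The inclusion $\supset$ is (2). For $\subset$, let $x\notin f(\operatorname{Supp}N)$ and let $A$ be any ample $\mathbb R$-divisor on $V$. We must show $x\notin\mathbf B(D+A)$. The means is a multiplier ideal that is trivial at $x$, together with vanishing.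

**Step 11.1: setup.** From now on we use only that $f^*D=P+N$, $P$ nef, $N\ge0$, $x\notin f(\operatorname{Supp}N)$. These properties are preserved by pulling back to a higher model, so we may assume that $\operatorname{Exc}(f)$ is an SNC divisor. Let $H_Y$ be a very ample effective divisor on $Y$ containing no $f$-exceptional component. Then $G:=f^*f_*H_Y-H_Y$ is effective and $f$-exceptional, and $-G$ is $f$-ample. Fix an integral ample divisor $A_1$ on $V$ and $\delta>0$ such that $f^*A_1-\delta G$ is ample and all coefficients of $\delta G$ are $<1$. Fix a very ample divisor $B$ on $V$, and an integer $k$ such that $(k-1)A_1-\sum\theta_iD_i$ is ample for all $\theta_i\in[0,1]$; it is enough to arrange this at the vertices of the cube, by convexity of the ample cone.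

**Step 11.2: divisors $W_m\sim_{\mathbb R}mD+A_1$ with trivial multiplier ideal at $x$.** For $m\ge1$, $mP+f^*A_1-\delta G$ is ample. So it is $\sim_{\mathbb R}Q_m=\sum c_jQ_j$ with $0<c_j<1$ and $Q_j$ general members of very ample linear systems; we get $c_j<1$ by replacing systems by multiples. Then $Q_m+mN+\delta G\sim_{\mathbb R}f^*(mD+A_1)$. Put
$$W_m=f_*(Q_m+mN+\delta G)\ge0,\qquad W_m\sim_{\mathbb R}mD+A_1 .$$
We have $f^*W_m=Q_m+mN+\delta G$: both sides are $f^*(mD+A_1)$ plus the same $\mathbb R$-combination of divisors of rational functions, as $K(Y)=K(V)$. Over a neighborhood of $x$ disjoint from the closed set $f(\operatorname{Supp}N)$ this reads $f^*W_m=Q_m+\delta G$, which together with $\operatorname{Exc}(f)$ has SNC support, and which has coefficients $<1$. So near $x$ the multiplier ideal is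
$$\mathcal J(W_m)=f_*\mathcal O(K_{Y/V}-\lfloor f^*W_m\rfloor)=f_*\mathcal O(K_{Y/V})=\mathcal O .$$

**Step 11.3: global generation.** Let $L'_m=K_V+\sum\lfloor md_i\rfloor D_i+kA_1$ and $L_m=L'_m+nB$. Write $\{\cdot\}$ for fractional parts. Then
$$L'_m-K_V-W_m\sim_{\mathbb R}(k-1)A_1-\sum\{md_i\}D_i$$
is ample. So $L_m-iB-K_V-W_m$ is ample for $1\le i\le n$, and Nadel vanishing gives $H^i(V,\mathcal O(L_m-iB)\otimes\mathcal J(W_m))=0$ for these $i$; for $i>n$ it is trivial. By Castelnuovo–Mumford regularity with respect to $B$, $\mathcal O(L_m)\otimes\mathcal J(W_m)$ is globally generated. As $\mathcal J(W_m)$ is trivial at $x$, some section of $L_m$ does not vanish at $x$.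

**Step 11.4: compare $L_m$ with $m(D+A)$.** The difference
$$m(D+A)-L_m=mA+\sum\{md_i\}D_i-kA_1-K_V-nB$$
is ample for $m\gg0$, since only the first term grows. By (1), $x\notin\mathbf B(m(D+A))=\mathbf B(D+A)$. This proves (7).

**Step 11.5: the dimension statement.** In dimension $\le2$ a Zariski decomposition always exists, by Proposition 3, so the implication "$\mathbf B_-$ closed $\Rightarrow$ Zariski decomposition" holds there. In dimension $n\ge3$ it fails by (b), because a Zariski decomposition is in particular a weak one. This proves (d). $\blacksquare$
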